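# Approximate amenability of proper Segal algebras: the guess "never" and a counterexample

## 1. The guess that a proper Segal algebra is never approximately amenable

A Segal algebra is a dense, translation-invariant subspace of a group algebra $L^1(G)$, complete in a finer norm. Passing to the finer norm usually destroys bounded approximate identities, and amenability of a Banach algebra needs one. Approximate amenability is weaker than amenability, but the first guess is that it fails as well:

> *A Segal algebra $S(G)\subsetneq L^1(G)$ is never approximately amenable, whatever the locally compact group $G$.*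

This is stated as a conjecture in the slides "Approximate amenability and Charles' role in its advancement". Three results support it: a proper symmetric Segal subalgebra of $L^1(G)$ is never *boundedly* approximately amenable (Choi, Zhang, Ghahramani, 2007); no non-trivial Segal subalgebra of $L^1(\mathbb R^n)$ or $L^1(\mathbb T^n)$ is approximately amenable (Choi, Ghahramani, 2009); if $G$ is a SIN group, no non-trivial symmetric Segal algebra on $G$ is approximately amenable (Alaghmandan, 2015). We now make the words precise and begin testing.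

**Derivations.** Let $A$ be a Banach algebra and $X$ a Banach $A$-bimodule. A *derivation* $D:A\to X$ is a linear map with $D(ab)=D(a)\cdot b+a\cdot D(b)$; all derivations here are continuous. For $x\in X$ put
$$\operatorname{ad}_x(a)=a\cdot x-x\cdot a .$$
$D$ is *approximately inner* if there is a net $(x_i)$ in $X$ with $D(a)=\lim_i\operatorname{ad}_{x_i}(a)$ in norm for every $a\in A$. The dual $X^*$ is a bimodule by $\langle a\cdot\xi,x\rangle=\langle \xi,x\cdot a\rangle$ and $\langle \xi\cdot a,x\rangle=\langle\xi,a\cdot x\rangle$; these operations are weak*-continuous in $\xi$.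

*Example.* Let $A=X$ be the compact operators on $\ell^2$, let $d$ be a bounded operator, and let $D(a)=ad-da$. Let $P_n$ be the projection onto the first $n$ coordinates. Then $P_nd$ is compact and $\operatorname{ad}_{P_nd}(a)=aP_nd-P_nda\to ad-da=D(a)$ in norm, because $aP_n\to a$ and $P_nda\to da$ for compact $a$. So $D$ is approximately inner. If $D=\operatorname{ad}_x$ with $x$ compact, then $d-x$ commutes with all compact operators, hence is a scalar. So $D$ is not inner when $d$ is not of the form scalar plus compact.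

**Approximate amenability.** $A$ is *approximately amenable* if, for every Banach $A$-bimodule $X$, every continuous derivation $D:A\to X^*$ is approximately inner. It is *boundedly approximately amenable* if, for every $X$ and every such $D$, the net $(x_i)$ in $X^*$ with $\operatorname{ad}_{x_i}(a)\to D(a)$ for all $a$ can be chosen so that the maps $\operatorname{ad}_{x_i}$ are bounded in operator norm. (The $x_i$ need not be bounded.) An example, $c_0$, is worked out in Section 2.

**Segal algebras.** Let $G$ be a locally compact group with left Haar measure. Write convolution as juxtaposition. Regard $L^1(G)$ as the ideal of $M(G)$ of measures absolutely continuous with respect to left Haar measure. Then left translation $(l_xf)(y)=f(x^{-1}y)$ is $l_xf=\delta_xf$, and $\delta_e$ is the unit of $M(G)$. A linear subspace $S\subseteq L^1(G)$ with a norm $\|\cdot\|_S$ is a *Segal algebra* on $G$ if it is complete in $\|\cdot\|_S$ and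

1. $S$ is dense in $L^1(G)$;
2. $\|f\|_S\ge\|f\|_1$ for $f\in S$;
3. $S$ is invariant under left translations, and $x\mapsto l_xf$ is continuous from $G$ to $S$ for each $f\in S$;
4. $\|l_xf\|_S=\|f\|_S$ for $f\in S$, $x\in G$.

It is *symmetric* if the analogous conditions hold for right translations, and *proper* (non-trivial) if $S\ne L^1(G)$. The definition is one-sided, and this will matter.

*Example.* $L^2(\mathbb T)$ with the $L^2$-norm, for normalized Haar measure on $\mathbb T$, is a proper Segal algebra on $\mathbb T$: $\|f\|_2\ge\|f\|_1$, and translations are isometric and strongly continuous.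

Three facts hold for every Segal algebra $S$.

**(F1)** *If $f\in L^1(G)$ and $s\in S$, then $fs\in S$ and $\|fs\|_S\le\|f\|_1\|s\|_S$.* Consider $\int f(x)\,\delta_xs\,dx$. The integrand is a scalar $L^1$ function, which vanishes a.e. outside a $\sigma$-compact set, times a bounded continuous $S$-valued function. So the Bochner integral exists in $S$, with norm at most $\|f\|_1\|s\|_S$. The inclusion $S\hookrightarrow L^1(G)$ is continuous, and in $L^1(G)$ the integral equals $fs$. In particular $S$ is a left ideal of $L^1(G)$, and a Banach algebra since $\|f\|_1\le\|f\|_S$ for $f\in S$.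

**(F2)** *If $(v_i)$ is bounded in $L^1(G)$ and $v_if\to f$ in $L^1(G)$ for all $f\in L^1(G)$, then $v_is\to s$ in $S$ for all $s\in S$.* If $f\ge0$ has integral $1$ and is supported near $e$, then $fs=\int f(x)\delta_xs\,dx$ is close to $s$ in $S$; so the span of $L^1(G)S$ is dense in $S$. On products, $\|v_ifs-fs\|_S\le\|v_if-f\|_1\|s\|_S\to0$. The operators $s\mapsto v_is$ are bounded uniformly in $i$, by $\sup_i\|v_i\|_1$. Hence convergence holds on all of $S$.

**(F3)** *If $\|s\|_S\le R\|s\|_1$ for all $s\in S$, then $S=L^1(G)$.* The two norms are then equivalent on $S$, so $S$ is complete in $\|\cdot\|_1$, hence closed in $L^1(G)$; being dense, it is everything.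

**First test: discrete groups.** If $G$ is discrete, $\ell^1(G)$ has the unit $\delta_e$. By density there is $s\in S$ with $\|s-\delta_e\|_1<1$. Then $s$ is invertible in $\ell^1(G)$ and $\delta_e=s^{-1}s\in S$ by (F1), so $S=\ell^1(G)$. There is no proper Segal algebra, and the guess holds vacuously.

**Second test: amenability.** An amenable Banach algebra has a bounded approximate identity. Suppose $S$ has a right approximate identity $(u_i)$ with $\|u_i\|_S\le R$. By (F1), $\|au_i\|_S\le R\|a\|_1$, so $\|a\|_S\le R\|a\|_1$ and $S=L^1(G)$ by (F3). Hence a proper Segal algebra is never amenable, and its right approximate identities, if any, are unbounded. This argument says nothing about *left* approximate identities bounded in $\|\cdot\|_S$.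

The guess will pass further tests, and it is nevertheless false.

**Theorem A.** Let $p$ be a prime, $C=\prod_{k\ge1}\mathbb Z/2$ (compact), $B=\mathbb Q_p\times C$, and $G=B\rtimes\langle t\rangle$ with $\langle t\rangle\cong\mathbb Z$ discrete, $B$ open and $t(n,c)t^{-1}=(pn,c)$. For this $G$ there is a Segal algebra $S\subsetneq L^1(G)$ that is boundedly approximately amenable, hence approximately amenable.

Theorem A follows from a criterion, Theorem B in Section 5. Theorems C, D and E in Sections 8, 3 and 9 are complements, not used for Theorem A. They say that the guess is right for all Segal algebras on SIN groups and for symmetric ones on totally disconnected groups, and that approximate amenability of some Segal algebra on $G$ forces $G$ to be amenable. Whether the guess holds for symmetric Segal algebras on arbitrary locally compact groups is not settled here.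

## 2. Approximate diagonals: $c_0$ and $L^2(\mathbb T)$

For a Banach algebra $A$ let $A^\#=A\oplus\mathbb C1$ with the $\ell^1$-norm. Recall that the projective tensor product $A^\#\hat\otimes A^\#$ has $\|b\otimes c\|=\|b\|\|c\|$, and that bounded bilinear maps on $A^\#\times A^\#$ extend to it as bounded linear maps. Let $\pi:A^\#\hat\otimes A^\#\to A^\#$ be multiplication, $\pi(b\otimes c)=bc$, and put
$$a\cdot(b\otimes c)=ab\otimes c,\qquad (b\otimes c)\cdot a=b\otimes ca .$$
Since $A$ is complemented in $A^\#$ by a norm-one projection, $A\hat\otimes A\subset A^\#\hat\otimes A^\#$ isometrically.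

**Lemma 1.** Let $D:A\to Y$ be a continuous derivation into a Banach $A$-bimodule, extended to $A^\#$ by $D(1)=0$, with $1$ acting as the identity on $Y$. Let $\Lambda:A^\#\hat\otimes A^\#\to Y$ be the bounded map with $\Lambda(b\otimes c)=b\cdot D(c)$. If $\pi(M)=1$ and $\xi=\Lambda(M)$, then
$$\operatorname{ad}_\xi(a)-D(a)=\Lambda(a\cdot M-M\cdot a)\qquad(a\in A).\tag{1}$$

*Proof.* Clearly $\Lambda(a\cdot M)=a\cdot\Lambda(M)=a\cdot\xi$. From $b\cdot D(ca)=b\cdot D(c)\cdot a+bc\cdot D(a)$ we get $\Lambda(M\cdot a)=\Lambda(M)\cdot a+\pi(M)\cdot D(a)=\xi\cdot a+D(a)$. Subtract. $\square$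

So to show that $A$ is approximately amenable it suffices to find, for each finite $\Phi\subset A$ and $\varepsilon>0$, an $M$ with $\pi(M)=1$ and $\|a\cdot M-M\cdot a\|\le\varepsilon$ on $\Phi$.

*Example: $c_0$.* Let $\delta_j$ be the unit vectors of $c_0$ and $\chi_n=\delta_1+\dots+\delta_n$. Put
$$M_n=(1-\chi_n)\otimes(1-\chi_n)+\sum_{j\le n}\delta_j\otimes\delta_j .$$
Then $\pi(M_n)=(1-\chi_n)+\chi_n=1$. The sum commutes with every $a$, since $a\delta_j=a_j\delta_j$. So
$$a\cdot M_n-M_n\cdot a=(a-a\chi_n)\otimes(1-\chi_n)-(1-\chi_n)\otimes(a-a\chi_n),$$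
which has norm at most $2\cdot2\,\|a-a\chi_n\|\to0$. Hence $c_0$ is approximately amenable.

**The same attempt in $L^2(\mathbb T)$.** By the Fourier transform, $L^2(\mathbb T)$ is $\ell^2(\mathbb Z)$ with pointwise product. Let $d_n$ be the indicator of $[-n,n]$ and form $M_n$ as above with $d_n$ for $\chi_n$. The formula for $a\cdot M_n-M_n\cdot a$ is the same, but now $\|d_n\|=\sqrt{2n+1}$. Take $a$ with $a_0=0$ and $a_j=1/|j|$ for $j\ne0$. Project onto $A\hat\otimes A$ and multiply the second leg by $d_n$; both maps are contractive. Since $d_n(a-ad_n)=0$, what remains is $-(a-ad_n)\otimes d_n$. Its norm is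
$$\Big(2\sum_{j>n}j^{-2}\Big)^{1/2}\sqrt{2n+1}\ \ge\ \sqrt{\tfrac{2(2n+1)}{n+1}}\ \ge\ \sqrt2 .$$
So this attempt fails: a small factor $a-ad_n$ meets a large factor $1-d_n$. The next section shows that for $L^2(\mathbb T)$ no other attempt can succeed. Section 5 will use that the two factors $1-u$ and $1-v$ of the first summand need not be equal: one of them may be unbounded if the other is bounded and is chosen *after* it.

## 3. An obstruction, and symmetric Segal algebras on totally disconnected groups

First we turn approximate amenability into elements of $A\hat\otimes A$ and $A$ that can be manipulated.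

**Lemma 2.** If $A$ is approximately amenable, then for finite $\Phi\subset A$ and $\varepsilon>0$ there are $F\in A\hat\otimes A$ and $u,v\in A$ such that, for $a\in\Phi$, $\|a-au\|<\varepsilon$, $\|a-va\|<\varepsilon$ and $\|R_a\|<\varepsilon$, where
$$R_a:=a\cdot F-F\cdot a+u\otimes a-a\otimes v .$$

*Proof.* Let $\mathcal K=\ker\pi$ and $D(a)=a\otimes1-1\otimes a$. This is $a\cdot(1\otimes1)-(1\otimes1)\cdot a$, so it is a derivation, and it takes values in $\mathcal K\subset\mathcal K^{**}=(\mathcal K^*)^*$. By hypothesis there are $\xi_i\in\mathcal K^{**}$ with $\operatorname{ad}_{\xi_i}(a)\to D(a)$ in norm for all $a$. Each $\xi_i$ is a weak* limit of elements of $\mathcal K$, and the module operations on $\mathcal K^{**}$ are weak*-continuous. So $(D(a))_{a\in\Phi}$ lies in the weak* closure, in $(\mathcal K^{**})^\Phi$, of the subspace $\{(\operatorname{ad}_\xi(a))_{a\in\Phi}:\xi\in\mathcal K\}$ of $\mathcal K^\Phi$. On $\mathcal K^\Phi$ the weak* topology is the weak topology, so by Mazur's theorem $(D(a))_{a\in\Phi}$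 lies in the norm closure of that subspace. Hence there is $\xi\in\mathcal K$ such that $M=1\otimes1-\xi$ satisfies $\pi(M)=1$ and $\|a\cdot M-M\cdot a\|=\|D(a)-\operatorname{ad}_\xi(a)\|<\varepsilon$ on $\Phi$.

Since $A^\#=A\oplus\mathbb C1$, we may write $M=F-u\otimes1-1\otimes v+\gamma\,1\otimes1$ with $F\in A\hat\otimes A$ and $u,v\in A$. The coefficient of $1$ in $\pi(M)=1$ gives $\gamma=1$. Then
$$a\cdot M-M\cdot a=R_a+(a-au)\otimes1-1\otimes(a-va).$$
The projections of $A^\#\hat\otimes A^\#$ onto $A\hat\otimes A$, $A\otimes1$ and $1\otimes A$ have norm at most $1$, so each of the three terms has norm less than $\varepsilon$. $\square$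

To use this in $\ell^2(\mathbb Z)$, let $b_k$ be indicators of disjoint finite blocks whose norms grow fast. Cut $R_a$ by $b_k$ on the left and $b_l$ on the right, for two suitable $a$'s. The unknown $b_k\cdot F\cdot b_l$ can be eliminated, and what remains says that $b_ku\otimes b_l\approx b_k\otimes vb_l$. This forces $b_ku\approx\lambda b_k$ and $vb_l\approx\lambda b_l$ with the same $\lambda$. Chaining over $k$, and starting with $\lambda\approx1$ on the first block, we find that $u$ is close to $\lambda_kb_k$ with $\lambda_k\approx1$ on *all* blocks, so $\|u\|$ is infinite. The next lemma carries this out without idempotents.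

**Lemma 3** (cf. Choi–Ghahramani). Let $A$ contain a sequence $(z_n)$ with $z_nz_m=z_mz_n=z_n$ for $n<m$, $\|z_na\|,\|az_n\|\le c\|a\|$ for $a\in A$ (where $c\ge1$), and $\sup_n\|z_n\|=\infty$. Then $A$ is not approximately amenable.

*Proof.* **Step 1: blocks.** The aim is to produce almost orthogonal large elements. For $k\ge1$ let $b_k=z_{4k+2}-z_{4k+1}$, $Q_k=z_{4k+3}-z_{4k}$ and $B_k=\|b_k\|$. Passing to a subsequence of $(z_n)$ whose norms grow fast enough, we may assume that $B_k$ is increasing and $B_k\ge8^k$. We have $Q_kb_k=z_{4k+3}b_k-z_{4k}b_k=b_k-0=b_k$. If $l>k$, then $z_{4k+3}b_l=z_{4k+3}-z_{4k+3}=0$ and $z_{4k}b_l=0$. If $l<k$, then $z_{4k+3}b_l=b_l=z_{4k}b_l$. So $Q_kb_l=0$ for $k\ne l$. All these products commute, so also $b_kQ_k=b_k$ and $b_lQ_k=0$ for $l\neq k$, and $b_kb_l=b_kQ_kb_l=0$ for $k\ne l$. Multiplication by $b_k$ or $Q_k$ on either side has norm at most $2c$.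

Let $\gamma_k=2^{-k}/B_k$, which is decreasing, and
$$a_0=\sum_{k\text{ even}}\gamma_kb_k,\qquad a_1=\sum_{k\text{ odd}}\gamma_kb_k;$$
the series converge since $\|\gamma_kb_k\|=2^{-k}$. Put $\mathsf C=8c^2$ and $\varepsilon=1/(16\mathsf C)$. Suppose that $A$ is approximately amenable, take $F,u,v$ from Lemma 2 for $\Phi=\{a_0,a_1,b_1\}$ and this $\varepsilon$, and put $u_k=b_ku$, $v_k=vb_k$.

**Step 2: eliminating $F$.** Let $k,l$ have different parities $\sigma,\tau$. Then $Q_ka_\sigma=\gamma_kb_k$, $a_\sigma b_l=0$, $b_ka_\tau=0$ and $a_\tau Q_l=\gamma_lb_l$. Hence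
$$Q_k\cdot R_{a_\sigma}\cdot b_l=\gamma_k\,(b_k\cdot F\cdot b_l-b_k\otimes v_l),\qquad b_k\cdot R_{a_\tau}\cdot Q_l=-\gamma_l\,(b_k\cdot F\cdot b_l-u_k\otimes b_l).$$
In the first, the terms $F\cdot a_\sigma$ and $u\otimes a_\sigma$ vanish because $a_\sigma b_l=0$; in the second, $a_\tau\cdot F$ and $a_\tau\otimes v$ vanish because $b_ka_\tau=0$. Both left sides have norm at most $4c^2\varepsilon$. Divide by $\gamma_k$ and $\gamma_l$ and combine:
$$\|u_k\otimes b_l-b_k\otimes v_l\|\le4c^2\varepsilon\Big(\frac1{\gamma_k}+\frac1{\gamma_l}\Big)\le\frac{\mathsf C\varepsilon}{\gamma_{\max(k,l)}} .\tag{2}$$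
Put $\theta_k=\mathsf C\varepsilon/\gamma_{k+1}=\mathsf C\varepsilon\,2^{k+1}B_{k+1}$.

**Step 3: scalars.** We deduce that $u_k$ and $v_k$ are nearly multiples of $b_k$. Let $\varphi$ be a norm-one functional with $\varphi(b_{k+1})=B_{k+1}$. Take (2) for the pair $(k,k+1)$, apply $\varphi$ on the second leg and divide by $B_{k+1}$. With $\lambda_k=\varphi(v_{k+1})/B_{k+1}$,
$$\|u_k-\lambda_kb_k\|\le\theta_k/B_{k+1}=\mathsf C\varepsilon2^{k+1}.$$
Then
$$B_k\|v_{k+1}-\lambda_kb_{k+1}\|=\|b_k\otimes(v_{k+1}-\lambda_kb_{k+1})\|\le\theta_k+\|(u_k-\lambda_kb_k)\otimes b_{k+1}\|\le2\theta_k .$$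
Take (2) for the pair $(k+1,k)$, $\|u_{k+1}\otimes b_k-b_{k+1}\otimes v_k\|\le\theta_k$, and apply $\varphi$ on the first leg. With $\mu_k=\varphi(u_{k+1})/B_{k+1}$ we get in the same way
$$\|v_k-\mu_kb_k\|\le\mathsf C\varepsilon2^{k+1},\qquad\|u_{k+1}-\mu_kb_{k+1}\|\le2\theta_k/B_k .$$

**Step 4: chaining.** There are now two estimates for $u_{k+1}$, with $\lambda_{k+1}$ and with $\mu_k$, and two for $v_{k+1}$, with $\mu_{k+1}$ and with $\lambda_k$. Compare them and divide by $\|b_{k+1}\|=B_{k+1}$. Since $2\theta_k/B_k=\mathsf C\varepsilon2^{k+2}B_{k+1}/B_k$,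
$$|\lambda_{k+1}-\mu_k|,\ |\mu_{k+1}-\lambda_k|\ \le\ \frac{\mathsf C\varepsilon2^{k+2}}{B_{k+1}}+\frac{\mathsf C\varepsilon2^{k+2}}{B_k}\ \le\ 8\,\mathsf C\varepsilon\,4^{-k}.$$
To start the chain, $b_1\in\Phi$ gives $\|b_1-u_1\|<\varepsilon$ and $\|b_1-v_1\|<\varepsilon$. With $\|u_1-\lambda_1b_1\|\le4\mathsf C\varepsilon$, $\|v_1-\mu_1b_1\|\le4\mathsf C\varepsilon$ and $B_1\ge1$, $\mathsf C\ge1$, this yields $|\lambda_1-1|,|\mu_1-1|\le5\mathsf C\varepsilon$. Since $5+8\sum_{k\ge1}4^{-k}=5+\frac83<8$, we get $|\lambda_k-1|\le8\mathsf C\varepsilon=\frac12$ for all $k$. Therefore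
$$2c\|u\|\ge\|b_ku\|=\|u_k\|\ge\tfrac12B_k-\mathsf C\varepsilon2^{k+1}\ge\tfrac12\,8^k-2^k\to\infty ,$$
a contradiction. $\square$

**Third test: $L^2(\mathbb T)$.** In $\ell^2(\mathbb Z)$ the elements $z_n=d_n$ satisfy $d_nd_m=d_n$ for $n<m$, multiply contractively, and $\|d_n\|=\sqrt{2n+1}$. By Lemma 3 with $c=1$, $L^2(\mathbb T)$ is not approximately amenable.

**Fourth test.** Totally disconnected groups have a neighborhood base at $e$ of compact open subgroups, whose Haar measures are idempotents in $L^1(G)$. This suggests how to choose the $z_n$.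

**Theorem D.** If $G$ is totally disconnected, no proper symmetric Segal algebra on $G$ is approximately amenable.

*Proof.* Let $S$ be proper and symmetric. For a compact open subgroup $K$ let $m_K\in L^1(G)$ be its normalized Haar measure. The modular function is $1$ on $K$, and right translations by elements of $K$ are isometric and strongly continuous on $S$. So $sm_K=\int_Ks\delta_k\,dm_K(k)$ is a Bochner integral in $S$, and
$$\|sm_K\|_S\le\|s\|_S,\qquad sm_K\to s\ \text{ in }S\text{ as }K\text{ shrinks to }e .\tag{3}$$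

**Step 1: $m_K\in S$.** Choose $s\in S$ with $\|s-m_K\|_1<1$ and put $r=m_K-m_Ksm_K=m_K(m_K-s)m_K$. Then $\|r\|_1<1$ and $rm_K=r$, so $(\delta_e-r)m_K=m_K-r=m_Ksm_K$, which lies in $S$ by (3) and (F1). Since $(\delta_e-r)^{-1}=\delta_e+\sum_{n\ge1}r^n$ with the series in $L^1(G)$, (F1) gives $m_K=(\delta_e-r)^{-1}(m_Ksm_K)\in S$.

**Step 2: the norms $\|m_K\|_S$ are unbounded near $e$.** Suppose $\|m_K\|_S\le R$ for all $K$ inside some fixed $K_0$. Then $\|sm_K\|_S\le R\|s\|_1$ by (F1), and (3) gives $\|s\|_S\le R\|s\|_1$ for $s\in S$. By (F3) $S=L^1(G)$, a contradiction.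

**Step 3: the obstruction.** By Step 2 there are $K_1\supset K_2\supset\cdots$ with $\|m_{K_n}\|_S\to\infty$. Put $z_n=m_{K_n}$. For $n<m$ we have $K_m\subset K_n$, so $z_nz_m=z_mz_n=z_n$. By (F1) and (3), $\|z_na\|_S,\|az_n\|_S\le\|a\|_S$. Apply Lemma 3 with $c=1$. $\square$

## 4. What fails without right translations

Try to run the last proof for a Segal algebra that is not symmetric. Left multiplication is never a problem, by (F1). What is lost is (3). The point that cannot be repaired in general is the hypothesis $\|az_n\|\le c\|a\|$ of Lemma 3: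

*Suppose $S$ has a left approximate identity $(v_i)$ with $\|v_i\|_S\le R$. If $z\in S$ satisfies $\|az\|_S\le c\|a\|_S$ for all $a\in S$, then $\|z\|_S\le cR$.*

Indeed $\|z\|_S=\lim_i\|v_iz\|_S\le cR$. So if $S$ has a left approximate identity bounded in $\|\cdot\|_S$, no sequence $(z_n)$ as in Lemma 3 exists.

Can a proper $S$ have one? If $\|sf\|_S\le\|s\|_S\|f\|_1$ for all $s\in S$ and $f\in L^1(G)$, for instance if $G$ is abelian, then no: $\|f\|_S=\lim_i\|v_if\|_S\le R\|f\|_1$ for $f\in S$, and (F3) applies. In general the definition of a Segal algebra gives no such estimate.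

This splits the problem in two. First, is a left approximate identity bounded in $\|\cdot\|_S$, together with some unbounded right approximate identity, enough for approximate amenability? (The right one must be unbounded, by the second test.) Second, is there a proper Segal algebra that has both? Section 5 answers the first for amenable $G$, and Sections 6 and 7 answer the second.

## 5. A bounded left approximate identity is enough

Recall that $G$ is amenable if and only if it satisfies Reiter's condition: for every compact $E\subset G$ and $\delta>0$ there is $\beta\ge0$ in $L^1(G)$ with $\int\beta=1$ and $\|l_s\beta-\beta\|_1\le\delta$ for $s\in E$. For $G=\mathbb Z$ one may take the uniform distribution on a long interval. Approximating in $L^1$-norm, we may take $\beta$ with compact support. Solvable groups are amenable.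

**Theorem B.** Let $G$ be an amenable locally compact group and $S$ a Segal algebra on $G$ having a left approximate identity bounded in $\|\cdot\|_S$.

(a) If $S$ has a right approximate identity (possibly unbounded), then $S$ is approximately amenable.

(b) Suppose there are a net $(T_\nu)$ of operators on $S$ with $\sup_\nu\|T_\nu\|<\infty$ and $T_\nu a\to a$ for $a\in S$, and for each $\nu$ a net $(u_{\nu,\lambda})_\lambda$ in $S$, bounded in $\|\cdot\|_S$ (the bound may depend on $\nu$), with $\lim_\lambda\|a\,u_{\nu,\lambda}-T_\nu a\|_S=0$ for every $a\in S$. Then $S$ is boundedly approximately amenable.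

By Lemma 1 we need elements $M$ with $\pi(M)=1$ that almost commute with finitely many $a$. As in Section 2 we look for $M=(1-u)\otimes(1-v)+\Gamma+{}$(small), where $\pi(\Gamma)\approx1-(1-u)(1-v)=u+v-uv=:w$. Here $u$ comes from the right side and may be large; $v$ is bounded and is chosen after $u$. For $\Gamma$ we average
$$\Gamma=\int\beta(g)\,\delta_gx\otimes\delta_{g^{-1}}w\,dg .$$
Multiplying on the left by $\delta_s$ replaces $\beta$ by $l_s\beta\approx\beta$ and moves $\delta_s$ to the second leg. The element $x$ must make $\delta_gx\delta_{g^{-1}}w\approx w$, so it comes from the left approximate identity, and it is chosen last.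

**Lemma 4.** Let $G$ be amenable, $S$ a Segal algebra, and $(v_i)\subset S$ a net with $\|v_i\|_S\le c$ (where $c\ge1$) and $v_is\to s$ in $S$ for $s\in S$. Let $u\in S$, $\Phi\subset S$ finite, $\varepsilon>0$. Then there is $M\in S^\#\hat\otimes S^\#$ with $\pi(M)=1$ and
$$\|M\|\le(1+c)^2(1+\|u\|_S)+1,\qquad\|a\cdot M-M\cdot a\|\le(1+c)^2\|a-au\|_S+\varepsilon\quad(a\in\Phi).$$

*Proof.* Norms of elements of $S$ are $\|\cdot\|_S$ unless indicated. Fix $\eta\in(0,1)$.

**Step 1: choice of $v$ and $w$.** The large factor $1-u$ must meet only something already made small. Choose $v=v_i$ with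
$$(1+\|u\|)\,\|a-va\|\le\eta\qquad(a\in\Phi),$$
and put $w=u+v-uv=v+u(1-v)\in S$. Then $1-w=(1-u)(1-v)$ and $\|w\|\le c+(1+c)\|u\|\le(1+c)(1+\|u\|)$. Moreover $a-aw=(a-au)(1-v)$ and $a-wa=(1-u)(a-va)$, so
$$\|aw-wa\|\le\|a-aw\|+\|a-wa\|\le(1+c)\|a-au\|+\eta\qquad(a\in\Phi).\tag{4}$$

**Step 2: choice of $\beta$.** We make left translation by $s$ almost invisible on average against each $a\in\Phi$. For compact $E$,
$$\int|a(s)|\,\|l_s\beta-\beta\|_1\,ds\le\|a\|_1\sup_{s\in E}\|l_s\beta-\beta\|_1+2\int_{G\setminus E}|a| .$$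
Choose $E$ making the last term small for all $a\in\Phi$, and then, by Reiter's condition, a compactly supported $\beta\ge0$ with $\int\beta=1$ and
$$\int|a(s)|\,\|l_s\beta-\beta\|_1\,ds\le\frac{\eta}{c(1+\|w\|)}\qquad(a\in\Phi).\tag{5}$$

**Step 3: choice of $x$.** The set $\{\delta_{g^{-1}}w:g\in\operatorname{supp}\beta\}$ is compact in $S$, as a continuous image of a compact set. Left multiplications by the $v_i$ are bounded by $c$ on $S$ and converge pointwise to the identity, hence uniformly on compact sets. So there is $x=v_{i'}$ with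
$$\|x\,\delta_{g^{-1}}w-\delta_{g^{-1}}w\|\le\eta\qquad(g\in\operatorname{supp}\beta).$$

**Step 4: $\Gamma$ and its product.** Put
$$\Gamma=\int\beta(g)\;\delta_gx\otimes\delta_{g^{-1}}w\;dg\in S\hat\otimes S .$$
This is a Bochner integral, since $g\mapsto\delta_gx\otimes\delta_{g^{-1}}w$ is norm-continuous on $\operatorname{supp}\beta$, and $\|\Gamma\|\le\|x\|\|w\|\le c\|w\|$. Let
$$r=w-\pi(\Gamma)=\int\beta(g)\,\delta_g\big(\delta_{g^{-1}}w-x\,\delta_{g^{-1}}w\big)\,dg .$$
Translations are isometric on $S$, so $\|r\|\le\eta$ by Step 3.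

**Step 5: $\Gamma$ almost commutes with $\Phi$.** Let $a\in\Phi$. By (F1), $a\delta_gx=\int a(s)\,\delta_{sg}x\,ds$. By Fubini and left invariance of Haar measure (replace $g$ by $s^{-1}g$),
$$a\cdot\Gamma=\iint a(s)\beta(g)\,\delta_{sg}x\otimes\delta_{g^{-1}}w\,dg\,ds=\iint a(s)(l_s\beta)(g)\,\delta_gx\otimes\delta_{g^{-1}}\delta_sw\,dg\,ds .$$
Since $aw=\int a(s)\delta_sw\,ds$,
$$\int\beta(g)\,\delta_gx\otimes\delta_{g^{-1}}aw\,dg=\iint a(s)\beta(g)\,\delta_gx\otimes\delta_{g^{-1}}\delta_sw\,dg\,ds .$$
The two right-hand sides differ by at most $c\|w\|\int|a(s)|\|l_s\beta-\beta\|_1ds\le\eta$, by (5). Also $\Gamma\cdot a=\int\beta(g)\,\delta_gx\otimes\delta_{g^{-1}}wa\,dg$, which differs from the second expression by at most $c\|aw-wa\|$. With (4),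
$$\|a\cdot\Gamma-\Gamma\cdot a\|\le\eta+c(1+c)\|a-au\|+c\eta .$$

**Step 6: assembling $M$.** Let
$$M=(1-u)\otimes(1-v)+\Gamma+r\otimes1 .$$
Then $\pi(M)=(1-w)+\pi(\Gamma)+r=1$ and
$$\|M\|\le(1+c)(1+\|u\|)+c(1+c)(1+\|u\|)+1=(1+c)^2(1+\|u\|)+1 .$$
For $a\in\Phi$,
$$a\cdot M-M\cdot a=(a-au)\otimes(1-v)-(1-u)\otimes(a-va)+(a\cdot\Gamma-\Gamma\cdot a)+(ar\otimes1-r\otimes a).$$
The four terms have norms at most $(1+c)\|a-au\|$, then $\eta$ (Step 1), then the bound of Step 5, and $2\eta\|a\|$. The sum is at most $(1+c)^2\|a-au\|+\eta(2+c+2\|a\|)$. Take $\eta$ small. $\square$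

*Proof of Theorem B.* Let $D:S\to X^*$ be a continuous derivation, $\Lambda$ the map of Lemma 1 for $Y=X^*$, and $c\ge1$ a bound for the left approximate identity.

(a) Given finite $\Phi$ and $\varepsilon>0$, choose $u$ from the right approximate identity with $\|a-au\|_S\le\varepsilon$ on $\Phi$, and $M$ from Lemma 4. By (1), $\|\operatorname{ad}_{\Lambda(M)}(a)-D(a)\|\le\|\Lambda\|\big((1+c)^2+1\big)\varepsilon$ for $a\in\Phi$. The elements $\Lambda(M)$, indexed by the pairs $(\Phi,\varepsilon)$, form the required net.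

(b) **Step 1: for fixed $\nu$, a bounded net.** For finite $\Phi\subset S$ and $\varepsilon>0$ choose $\lambda$ with $\|au_{\nu,\lambda}-T_\nu a\|_S\le\varepsilon$ on $\Phi$, so that $\|a-au_{\nu,\lambda}\|_S\le\|a-T_\nu a\|_S+\varepsilon$. Let $M_{\Phi,\varepsilon}$ be given by Lemma 4 for $u=u_{\nu,\lambda}$, and $\xi_{\Phi,\varepsilon}=\Lambda(M_{\Phi,\varepsilon})$. By (1),
$$\|\operatorname{ad}_{\xi_{\Phi,\varepsilon}}(a)-D(a)\|\le\|\Lambda\|\big((1+c)^2(\|a-T_\nu a\|_S+\varepsilon)+\varepsilon\big)\qquad(a\in\Phi).$$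
Since $\sup_\lambda\|u_{\nu,\lambda}\|_S<\infty$, the norm bound in Lemma 4 shows that $(\xi_{\Phi,\varepsilon})$ is bounded in $X^*$.

**Step 2: a cluster point.** We remove $\Phi$ and $\varepsilon$. Let $\xi_\nu$ be a weak* cluster point of $(\xi_{\Phi,\varepsilon})$. Module operations on $X^*$ are weak*-continuous and norm balls are weak*-closed; for a given $a$, eventually $a\in\Phi$ and $\varepsilon$ is as small as we like. So for *every* $a\in S$
$$\|\operatorname{ad}_{\xi_\nu}(a)-D(a)\|\le\|\Lambda\|(1+c)^2\|a-T_\nu a\|_S .$$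

**Step 3: the net $(\xi_\nu)$.** The right side tends to $0$ for each $a$, and
$$\|\operatorname{ad}_{\xi_\nu}\|\le\|D\|+\|\Lambda\|(1+c)^2\big(1+\sup_{\nu'}\|T_{\nu'}\|\big)$$
for all $\nu$. $\square$

## 6. A left-equivariant map whose kernel contains a left approximate identity

Here is a way to obtain left-invariant norms. Let $\Theta:L^1(G)\to E$ be a bounded map into a Banach space on which $G$ acts isometrically, with $\Theta(\delta_xf)=x\cdot\Theta(f)$. Then $f\mapsto\|f\|_1+\|\Theta(f)\|$ is left invariant, and on $\ker\Theta$ it equals $\|f\|_1$. So if $\ker\Theta$ contains a left approximate identity of $L^1(G)$ that is bounded in $L^1$-norm, it is bounded in the new norm.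

If $G$ is abelian, this forces $\Theta=0$: $\ker\Theta$ is a closed left ideal, so $f=\lim_ifv_i\in\ker\Theta$ for all $f$. For non-abelian $G$ we only know $f=\lim_iv_if$, which does not put $f$ in the left ideal $\ker\Theta$. So we want a non-abelian $G$ with $\Theta\ne0$. The new norm just described is equivalent to $\|\cdot\|_1$, since $\Theta$ is bounded; hence a second ingredient must weight infinitely many copies of $\Theta$. That is what the factor $C$ is for.

**The group.** Let $p,C,B,G$ be as in Theorem A. $G$ is solvable, hence amenable. It is not SIN: a neighborhood of $e$ inside $p\mathbb Z_p\times C$ contains some $(n,0)$ with $n\ne0$, and conjugation by $t^{-j}$ takes it to $(p^{-j}n,0)$, which leaves $p\mathbb Z_p\times C$ for large $j$.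

**Notation.** Let $K_j=p^j\mathbb Z_p$ $(j\in\mathbb Z)$, and let $e_j\in M(B)$ be normalized Haar measure on $K_j\times\{0\}$. The $K_j$ decrease, so
$$e_ie_j=e_{\min(i,j)} .$$
Let $C_k=\{c\in C:c_1=\dots=c_k=0\}$ $(k\ge0)$, and let $\omega_k\in M(B)$ be normalized Haar measure on $\{0\}\times C_k$; thus $\omega_k\omega_l=\omega_{\min(k,l)}$. Put $q_k=\omega_k-\omega_{k-1}$ $(k\ge1)$. Then $q_k^2=q_k$, and
$$q_k\omega_n=0\ \ (k>n),\qquad q_k\omega_n=q_k\ \ (k\le n),\qquad q_kq_l=0\ \ (k\neq l).$$
Since $[C_{k-1}:C_k]=2$, the measure $q_k$ has mass $+\frac12$ on $C_k$ and $-\frac12$ on $C_{k-1}\setminus C_k$, so $\|q_k\|=1$.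

Let $\alpha(\mu)=\delta_t\mu\delta_t^{-1}$ for $\mu\in M(B)$. Then $\alpha$ is isometric, $\alpha(L^1(B))=L^1(B)$, $\alpha(e_j)=e_{j+1}$ and $\alpha(\omega_k)=\omega_k$. Since $B$ is abelian and $\delta_t$ commutes with them, $\omega_k$ and $q_k$ are central in $M(G)$. We shall use $\delta_t^jh=\alpha^j(h)\delta_t^j$.

Since $B$ is open, each $f\in L^1(G)$ is uniquely $f=\sum_{j\in\mathbb Z}f_j\delta_t^j$ with $f_j\in L^1(B)$, and $\|f\|_1=\sum_j\|f_j\|_1$. The group $G$ acts isometrically on $L^1(B)$ by $b\cdot h=\delta_bh$ $(b\in B)$ and $t\cdot h=\alpha(h)$; this is an action because $\alpha(\delta_b\alpha^{-1}(h))=\alpha(\delta_b)h=\delta_{tbt^{-1}}h$.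

**The map $\Theta$.** The simplest equivariant map is $P:L^1(G)\to L^1(B)$, $P(f)=\sum_jf_j$; it pushes measures from $G$ to $G/\langle t\rangle\cong B$. We want to correct $e_i$ (times a factor for $C$) by a term $h\delta_t^{-i}$ that acts on the left almost as $0$. Since $h\delta_t^{-i}=\delta_t^{-i}\alpha^i(h)$, we need $\alpha^i(h)f\to0$. For $h=e_i-e_0$ this holds: $\alpha^i(h)=e_{2i}-e_i$, and both terms act almost as the identity. But $P(h\delta_t^{-i})=e_i-e_0$ does not cancel $P(e_i)=e_i$. So we change $P$ so that it sends $e_i$ to $e_i-e_0$, by first multiplying by $\delta_e-e_0$ on the *right*, which does not disturb left equivariance: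
$$\Theta(f)=P\big(f(\delta_e-e_0)\big)=\sum_j(f_j-f_je_j);\tag{6}$$
the second equality holds because $f_j\delta_t^je_0=f_je_j\delta_t^j$.

**Lemma 5.** $\|\Theta\|\le2$. For $x\in G$, $\kappa\in M(\{0\}\times C)$, $f\in L^1(G)$ and $h\in L^1(B)$,
$$\Theta(\delta_xf)=x\cdot\Theta(f),\qquad\Theta(\kappa f)=\kappa\,\Theta(f),\qquad x\cdot(\kappa h)=\kappa(x\cdot h).$$

*Proof.* The norm bound is clear. The first identity is clear for $x\in B$. For $x=t$ we have $\delta_tf=\sum_j\alpha(f_j)\delta_t^{j+1}$, so
$$\Theta(\delta_tf)=\sum_j\big(\alpha(f_j)-\alpha(f_j)e_{j+1}\big)=\alpha\Big(\sum_j(f_j-f_je_j)\Big)=\alpha(\Theta(f)).$$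
Since $B$ and $t$ generate $G$, the first identity follows for all $x\in G$. The second is clear from (6), as $(\kappa f)_j=\kappa f_j$. The third holds for $x\in B$ since $B$ is abelian, and for $x=t$ since $\alpha(\kappa)=\kappa$. $\square$

## 7. The weighted norm and the proof of Theorem A

The idempotents $q_k$ cut $\Theta$ into infinitely many pieces. We weight the $k$-th piece by $k$:
$$S=\Big\{f\in L^1(G):\ \|f\|_S:=\|f\|_1+\sum_{k\ge1}k\,\|\Theta(q_kf)\|_1<\infty\Big\}.$$

**Lemma 6.** $S$ is a proper Segal algebra on $G$. Moreover $\omega_nL^1(G)\subset S$ and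
$$\|f\|_S\le A_n\|f\|_1\quad(f\in\omega_nL^1(G)),\qquad A_n=1+2n(n+1).\tag{7}$$

*Proof.* **Step 1: completeness.** Clearly $\|f\|_S\ge\|f\|_1$. Let $(f_i)_{i\ge1}$ be $\|\cdot\|_S$-Cauchy. Then $f_i\to f$ in $L^1(G)$ for some $f$. Each map $f\mapsto\Theta(q_kf)$ is $L^1$-continuous, so for every $N$
$$\|f-f_i\|_1+\sum_{k\le N}k\|\Theta(q_k(f-f_i))\|_1\le\liminf_m\|f_m-f_i\|_S .$$
Let $N\to\infty$: $f-f_i\in S$, so $f\in S$, and $\|f-f_i\|_S\to0$.

**Step 2: density and (7).** If $f\in\omega_nL^1(G)$, then $q_kf=0$ for $k>n$. Also $\|\Theta(q_kf)\|_1\le2\cdot2\|f\|_1$, using only $\|q_k\|\le2$. Hence $\|f\|_S\le\big(1+4\cdot\frac{n(n+1)}2\big)\|f\|_1$, which is (7). The groups $C_n$ shrink to the identity, so $\omega_nf\to f$ in $L^1(G)$ for every $f$. Thus $S$ is dense.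

**Step 3: translations.** The measure $q_k$ is central, so by Lemma 5 $\|\Theta(q_k\delta_xf)\|_1=\|x\cdot\Theta(q_kf)\|_1=\|\Theta(q_kf)\|_1$. Hence $\delta_xf\in S$ and $\|\delta_xf\|_S=\|f\|_S$. In the sum $\sum_kk\|\Theta(q_k(\delta_xf-f))\|_1$ each term tends to $0$ as $x\to e$ and is at most $2k\|\Theta(q_kf)\|_1$, which is summable. So $x\mapsto\delta_xf$ is continuous into $S$ at $e$, hence everywhere by isometry.

**Step 4: properness.** Let $f^{(k)}=e_1q_k\in L^1(B)\subset L^1(G)$; it is the product of $m_{K_1}$ with $m_{C_k}-m_{C_{k-1}}$, where $m_\bullet$ denotes normalized Haar measure. So $\|f^{(k)}\|_1=\|q_k\|=1$, and $f^{(k)}\in S$ by (7). Since $q_k^2=q_k$,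
$$\Theta(q_kf^{(k)})=(e_1-e_0)q_k,\qquad\|(e_1-e_0)q_k\|_1=\|m_{K_1}-m_{K_0}\|\cdot1=2(1-1/p),$$
because $[K_0:K_1]=p$. Thus $\|f^{(k)}\|_S\ge2k(1-1/p)$, which is unbounded in $k$. If $S$ were $L^1(G)$, the two norms would be equivalent by the open mapping theorem. So $S\ne L^1(G)$. $\square$

**Lemma 7.** For $i\ge1$ put
$$v_i=e_i\omega_i-(e_i-e_0)\omega_i\,\delta_t^{-i}\in L^1(G).$$
Then $v_i\in S$, $\|v_i\|_S=\|v_i\|_1\le3$, and $v_is\to s$ in $S$ for $s\in S$.

*Proof.* **Step 1: $\Theta(v_i)=0$.** The measures $e_i\omega_i$ and $e_0\omega_i$ are normalized Haar measures on open subgroups of $B$, so $v_i\in L^1(G)$, and $\|v_i\|_1\le1+2$. The possibly non-zero components of $v_i$ are $f_0=e_i\omega_i$ and $f_{-i}=-(e_i-e_0)\omega_i$. We have $e_ie_0=e_0$ and $(e_i-e_0)e_{-i}=e_{-i}-e_{-i}=0$. So (6) gives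
$$\Theta(v_i)=(e_i-e_0)\omega_i-(e_i-e_0)\omega_i=0 .$$
Hence $\Theta(q_kv_i)=q_k\Theta(v_i)=0$ for all $k$, and $\|v_i\|_S=\|v_i\|_1$.

**Step 2: $v_if\to f$ in $L^1(G)$.** The sets $K_i\times C_i$ form a neighborhood base at $e$, so $e_i\omega_if\to f$. Next, $(e_i-e_0)\delta_t^{-i}=\delta_t^{-i}\alpha^i(e_i-e_0)=\delta_t^{-i}(e_{2i}-e_i)$. Since $\omega_i$ is central of norm $1$,
$$\|(e_i-e_0)\omega_i\delta_t^{-i}f\|_1\le\|(e_{2i}-e_i)f\|_1\to0,$$
because $e_if\to f$: the groups $K_i\times\{0\}$ shrink to the identity.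

**Step 3: convergence in $S$.** This is now (F2). $\square$

**Lemma 8.** Let $T_na=\omega_na$ and $u_{n,i}=e_i\omega_n$ $(n,i\ge1)$. Then $\|T_n\|\le1$ on $S$, $T_na\to a$ in $S$ for $a\in S$, $\|u_{n,i}\|_S\le A_n$, and $\lim_i\|a\,u_{n,i}-T_na\|_S=0$ for $a\in S$.

*Proof.* Since $\|\omega_n\|=1$ and $\Theta(q_k\omega_na)=\omega_n\Theta(q_ka)$, we have $\|T_na\|_S\le\|a\|_S$. The product $q_k(\delta_e-\omega_n)$ is $0$ for $k\le n$ and $q_k$ for $k>n$, so
$$\|a-T_na\|_S=\|a-\omega_na\|_1+\sum_{k>n}k\|\Theta(q_ka)\|_1\to0 .$$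
The measure $e_i\omega_n$ is normalized Haar measure on the open set $K_i\times C_n$, and $\omega_n^2=\omega_n$, so $u_{n,i}\in\omega_nL^1(G)$ and $\|u_{n,i}\|_S\le A_n$ by (7). For $a\in S$, centrality of $\omega_n$ gives $a\,u_{n,i}=(\omega_na)e_i$. This tends to $\omega_na$ in $L^1(G)$ as $i\to\infty$, by continuity of right translation in $L^1(G)$. All these elements lie in $\omega_nL^1(G)$, so by (7) the convergence holds in $\|\cdot\|_S$. $\square$

*Proof of Theorem A.* $G$ is amenable. By Lemma 6, $S$ is a proper Segal algebra. By Lemma 7 it has a left approximate identity bounded in $\|\cdot\|_S$. By Lemma 8 the hypotheses of Theorem B(b) hold. So $S$ is boundedly approximately amenable, hence approximately amenable. $\square$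

**How $S$ escapes Section 3.** Since $G$ is totally disconnected, the proof of Theorem D must break for $S$, and it breaks at $\|az_n\|\le c\|a\|$. Take $m=e_1\omega_k$, the normalized Haar measure on $K_1\times C_k$. For $i\ge\max(1,k)$ we have $\delta_t^{-i}e_1=e_{1-i}\delta_t^{-i}$ and $(e_i-e_0)e_{1-i}=0$, so
$$v_im=e_1\omega_k=m .$$
Here $\|v_i\|_S\le3$, while $\|m\|_S=1+\sum_{l\le k}l\cdot2(1-1/p)=1+(1-1/p)k(k+1)$. So right multiplication by these idempotents is not uniformly bounded on $S$.

One also sees directly that $S$ is not symmetric. Let $f=\sum_kk^{-2}e_1q_k\delta_t$. Its only component is $f_1=\sum_kk^{-2}e_1q_k$, and $f_1e_1=f_1$, so $\Theta(q_kf)=0$ for all $k$ and $f\in S$. But $g=f\delta_t^{-1}=\sum_kk^{-2}e_1q_k$ has $\Theta(q_kg)=k^{-2}(e_1-e_0)q_k$, so $\sum_kk\|\Theta(q_kg)\|_1=2(1-1/p)\sum_kk^{-1}=\infty$. Thus $S$ is not invariant under right translations. This agrees with the theorem of Choi, Zhang and Ghahramani quoted in Section 1.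

## 8. Segal algebras on SIN groups

A locally compact group is a *SIN group* if the identity has a neighborhood base of sets invariant under all inner automorphisms. Abelian and discrete groups are SIN; the group of Theorem A is not, as shown in Section 6.

**Theorem C.** If $G$ is SIN, no proper Segal algebra on $G$, symmetric or not, is approximately amenable.

The plan is to apply Lemma 3. The difficulty of Section 4, right multiplication, disappears if the $z_n$ are *central* in $L^1(G)$, for then $\|sz_n\|_S=\|z_ns\|_S\le\|z_n\|_1\|s\|_S$. But there may be no idempotents available, so central elements with $z_nz_{n+1}=z_n$ have to be made by a smooth functional calculus. For that one needs polynomial growth.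

*Proof.* Write $|E|$ for Haar measure and $ZL^1$ for the center of $L^1(G)$.

**Step 0: setting.** Closures of invariant sets are invariant, and so are $V^{-1}$ and $V\cap V^{-1}$ for invariant $V$. So $e$ has a base of compact symmetric invariant neighborhoods. If $V$ is one of them, then $|Vx^{-1}|=|xVx^{-1}|=|V|$, so $G$ is unimodular. Fix one, $V_0$. The open subgroup $H=\bigcup_nV_0^n$ is compactly generated. Each $V_0^n$ is compact and invariant, so all conjugacy classes of $H$ are relatively compact, i.e. $H\in[FC]^-$. We cite the following fact (Grosser–Moskowitz, *J. reine angew. Math.* 246 (1971); Palmer, *Rocky Mountain J. Math.* 8 (1978), inclusion $[FC]^-\subset[PG]$): *if every conjugacy class of a locally compact group $H$ is relatively compact, then $H$ has polynomial growth, i.e. for each compact neighborhood $U$ of $e$ in $H$ there are $C_0,d$ with $|U^n|\le C_0n^d$ for all $n\ge1$.* Hence $|V_0^n|\le C_0n^d$.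

Let $\mathcal V$ be the set of compact symmetric invariant neighborhoods $V\subset V_0$ of $e$, a neighborhood base, and $f_V=|V|^{-1}1_V$. Since $V$ is invariant and symmetric and $G$ is unimodular, $f_V=f_V^*\in ZL^1$; and $\|f_V\|_1=1$.

**Step 1: growth of exponentials.** The aim is a polynomial bound for the elements that stand for $e^{i\lambda f}-1$. Fix $V\in\mathcal V$ and $f=f_V$. Left convolution $L_f$ on $L^2(G)$ is self-adjoint with $\|L_f\|\le1$. The representation $h\mapsto L_h$ of $L^1(G)$ is faithful, since $hk=0$ for all $k\in C_c(G)$ implies $h=0$ by letting $k$ run through an approximate identity. Put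
$$g_\lambda=\sum_{n\ge1}\frac{(i\lambda)^n}{n!}f^n\in ZL^1,\qquad L_{g_\lambda}=e^{i\lambda L_f}-1 .$$
Since $f^n=L_f^{n-1}f$, as an $L^2$ function $g_\lambda=k_\lambda(L_f)f$ with $k_\lambda(x)=(e^{i\lambda x}-1)/x$. As $|k_\lambda|\le|\lambda|$ on $\mathbb R$, $\|g_\lambda\|_2\le|\lambda|\|f\|_2$.

Let $|\lambda|\ge1$ and $N=\lceil e^2|\lambda|\rceil$. Since $f^n$ is supported in $V^n\subset V^N$ for $n\le N$, outside $V^N$ only terms with $n>N$ contribute. By $n!\ge(n/e)^n$ their total $L^1$-norm is at most $\sum_{n>N}(e|\lambda|/n)^n\le\sum_{n>N}e^{-n}\le1$. Inside, by Cauchy–Schwarz,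
$$\int_{V^N}|g_\lambda|\le|V_0^N|^{1/2}\|g_\lambda\|_2\le(C_0N^d)^{1/2}|\lambda|\,\|f\|_2,\qquad N\le(e^2+1)|\lambda| .$$
For $|\lambda|<1$, $\|g_\lambda\|_1\le e$. Hence, with $\kappa=1+d/2$,
$$\|g_\lambda\|_1\le C_V(1+|\lambda|)^\kappa .\tag{8}$$

**Step 2: smooth functional calculus.** For $\psi\in C_c^\infty(\mathbb R)$ with $\psi(0)=0$ put
$$\psi(f)=\frac1{2\pi}\int\hat\psi(\lambda)\,g_\lambda\,d\lambda\in ZL^1 .$$
The integral converges absolutely in $L^1(G)$ by (8), because $\hat\psi$ decays rapidly. Since $\int\hat\psi=2\pi\psi(0)=0$, the term $-1$ in $L_{g_\lambda}$ drops out and $L_{\psi(f)}=\psi(L_f)$. By faithfulness $(\psi_1\psi_2)(f)=\psi_1(f)\psi_2(f)$.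

**Step 3: approximating $f^m$ by functions vanishing near $0$.** Let $m>\kappa$ be an integer, $\chi\in C_c^\infty(\mathbb R)$ with $\chi=1$ on $[-2,2]$, and $\eta\in C_c^\infty(\mathbb R)$ with $\eta=1$ on $[-1,1]$. Put $\psi_n(x)=x^m\chi(x)(1-\eta(nx))$, which vanishes near $0$. Since $\chi=1$ on the spectrum of $L_f$, faithfulness gives $(x^m\chi)(f)=f^m$. For large $n$, $\chi=1$ on the support of $\eta(n\,\cdot)$, so $x^m\chi-\psi_n=n^{-m}\rho(nx)$ with $\rho(y)=y^m\eta(y)$. The Fourier transform of $x\mapsto\rho(nx)$ is $n^{-1}\hat\rho(\lambda/n)$. Substitute $\lambda=n\mu$ and use (8):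
$$\|f^m-\psi_n(f)\|_1\le\frac{C_V}{2\pi}\,n^{-m}\int|\hat\rho(\mu)|(1+n|\mu|)^\kappa\,d\mu=O(n^{\kappa-m})\to0 .$$

**Step 4: a central algebra with local units.** Let $\mathcal L\subset ZL^1$ be the (non-unital, commutative) algebra generated by all $\psi(f_V)$ with $V\in\mathcal V$ and $\psi\in C_c^\infty(\mathbb R\setminus\{0\})$. We claim that *for each $z\in\mathcal L$ there is $y\in\mathcal L$ with $zy=z$*. Let $z$ be a polynomial without constant term in $\psi_j(f_{V_j})$, $j\le r$. Choose $\psi_j'\in C_c^\infty(\mathbb R\setminus\{0\})$ equal to $1$ on $\operatorname{supp}\psi_j$, and put $y=\delta_e-\prod_j(\delta_e-\psi_j'(f_{V_j}))\in\mathcal L$. Every monomial of $z$ contains some factor $\psi_j(f_{V_j})$, and $\psi_j(f_{V_j})(\delta_e-\psi_j'(f_{V_j}))=0$ by Step 2. Hence $z(\delta_e-y)=0$.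

The exponent $m$ depends only on $V_0$. The net $(f_V^m)_{V\in\mathcal V}$ is an approximate identity of norm at most $1$ for $L^1(G)$, as $f_V^m\ge0$ has integral $1$ and support in $V^m$. By Step 3 each $f_V^m$ is an $L^1$-limit of elements of $\mathcal L$. So there is a net $(h_\alpha)\subset\mathcal L$ with $\|h_\alpha\|_1\le2$ and $h_\alpha f\to f$ for $f\in L^1(G)$.

Now let $S$ be a proper Segal algebra on $G$.

**Step 5: $\mathcal L\subset S$.** Let $z,y\in\mathcal L$ with $zy=z$. Take $s\in S$ with $\|y-s\|_1<1$ and $r=y-s$. Then $z=zy=zs+zr=zs+rz$ by centrality of $z$, so $z=(\delta_e-r)^{-1}(zs)\in S$ by (F1).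

**Step 6: $\limsup_\alpha\|h_\alpha\|_S=\infty$.** Otherwise $\|h_\alpha\|_S\le R$ eventually. For $s\in S$, $sh_\alpha=h_\alpha s\to s$ in $S$ by (F2), and $\|sh_\alpha\|_S\le R\|s\|_1$ by (F1). So $\|s\|_S\le R\|s\|_1$, and $S=L^1(G)$ by (F3), a contradiction.

**Step 7: the sequence for Lemma 3.** Let $z_1=h_\alpha$ for any $\alpha$. Given $z_n\in\mathcal L$, take $y\in\mathcal L$ with $z_ny=z_n$, and then, by (F2) and Step 6, $h=h_\alpha$ with $\|y-hy\|_S\le1$ and $\|h\|_S\ge n+1$. Put $z_{n+1}=h+y-hy\in\mathcal L$. Then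
$$z_nz_{n+1}=z_nh+z_n-z_nh=z_n,\qquad\|z_{n+1}\|_1\le2+1=3,\qquad\|z_{n+1}\|_S\ge n .$$
Inductively, for $m>n+1$, $z_nz_m=z_nz_{n+1}z_m=z_nz_{n+1}=z_n$, and all $z_n$ commute. By centrality and (F1), $\|z_ns\|_S=\|sz_n\|_S\le3\|s\|_S$. Lemma 3 with $c=3$ shows that $S$ is not approximately amenable. $\square$

## 9. Approximately amenable Segal algebras live on amenable groups

Theorem B assumes that $G$ is amenable. Without this no Segal algebra on $G$ can be approximately amenable, as the next theorem shows.

**Theorem E.** If some Segal algebra on $G$ is approximately amenable, then $G$ is amenable.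

*Proof.* Let $S$ be an approximately amenable Segal algebra on $G$ and $\phi(a)=\int a$, a character of $S$.

**Step 1: a derivation.** We choose a module whose approximate inner implementation yields almost invariant functionals. Make $L^\infty(G)=L^1(G)^*$ an $S$-bimodule by
$$\langle\psi\cdot a,h\rangle=\langle\psi,ah\rangle\quad(h\in L^1(G)),\ \text{ i.e. }\ (\psi\cdot a)(y)=\int a(x)\psi(xy)\,dx,\qquad a\cdot\psi=\phi(a)\psi .$$
Since $1\cdot a=\phi(a)1=a\cdot1$, $\mathbb C1$ is a submodule. Let $X=L^\infty(G)/\mathbb C1$, so $X^*=\{n\in L^\infty(G)^*:n(1)=0\}$. In $L^\infty(G)^*$ we have $n\cdot a=\phi(a)n$ and $(a\cdot n)(1)=n(1\cdot a)=\phi(a)n(1)$. Fix $n_0\in L^\infty(G)^*$ with $n_0(1)=1$. Then $D(a)=a\cdot n_0-\phi(a)n_0=\operatorname{ad}_{n_0}(a)$ satisfies $D(a)(1)=0$, so $D$ is a continuous derivation into $X^*$. By hypothesis there are $m_i\in X^*$ with $\operatorname{ad}_{m_i}(a)\to D(a)$. So $N_i=n_0-m_i$ satisfies $N_i(1)=1$ and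
$$a\cdot N_i-\phi(a)N_i\to0\ \text{ in norm}\qquad(a\in S).$$

**Step 2: almost translation-invariant functionals.** Take $f_0\in S$ with $\phi(f_0)=1$ (possible by density) and $N_i'=f_0\cdot N_i$; then $N_i'(1)=\phi(f_0)N_i(1)=1$. For $x\in G$ let $(\delta_x\cdot n)(\psi)=n(\psi(x\,\cdot))$. The function $\psi(x\,\cdot)\cdot f_0$ is $y\mapsto\int f_0(z)\psi(xzy)\,dz=\int(\delta_xf_0)(z)\psi(zy)\,dz$, which is $\psi\cdot(\delta_xf_0)$. So $\delta_x\cdot N_i'=(\delta_xf_0)\cdot N_i$. Since $\phi(\delta_xf_0)=\phi(f_0)=1$,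
$$\delta_x\cdot N_i'-N_i'=\big((\delta_xf_0)\cdot N_i-N_i\big)-\big(f_0\cdot N_i-N_i\big)\to0\ \text{ in norm}.$$

**Step 3: positivity.** $L^\infty(G)$ is a commutative unital $C^*$-algebra $C(\Omega)$, and its dual is the space of measures on $\Omega$. Translations are $*$-automorphisms, induced by homeomorphisms of $\Omega$, so they commute with total variation: $\delta_x\cdot|n|=|\delta_x\cdot n|$. Since $\big||\mu|-|\nu|\big|\le|\mu-\nu|$,
$$\big\|\delta_x\cdot|N_i'|-|N_i'|\big\|\le\|\delta_x\cdot N_i'-N_i'\|\to0,\qquad\|N_i'\|\ge|N_i'(1)|=1 .$$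
Hence the means $|N_i'|/\|N_i'\|$ are asymptotically invariant under each $\delta_x$. A weak* cluster point of them is a left-invariant mean on $L^\infty(G)$, so $G$ is amenable. $\square$
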